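\title{A compact complex fourfold on which every Hermitian metric collapses}

\begin{abstract}
Let $\omega$ be a Hermitian metric on a compact complex manifold $X$ of dimension $n$. We ask whether the volumes $\int_X(\omega+dd^c\varphi)^n$ of the metrics $\omega+dd^c\varphi>0$ can have infimum zero, and we show that they can. We construct a one-parameter family $X_\theta$ of compact complex fourfolds such that, for $\theta$ in a dense $G_\delta$ subset of $\mathbb R$, the infimum is zero for every Hermitian metric on $X_\theta$. Products give examples in all dimensions $n\ge4$, while the infimum is always positive for $n\le2$; dimension $3$ is not settled here. The same method gives a fourfold on which the supremum of the volumes is infinite. The proof reduces the volume to a weighted average of a polynomial over a real three-torus, concentrates the weight along a long closed orbit by means of a Green function, and concludes with the Baire category theorem.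
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $X$ be a compact connected complex manifold of dimension $n$. A \emph{Hermitian metric} on $X$ is a smooth real $(1,1)$-form $\omega$ that is positive definite at every point; it is not assumed to be closed. The top power $\omega^n$ is a positive volume form, and we call $\int_X\omega^n$ the \emph{volume} of $\omega$. Put $d^c=\frac{i}{2\pi}(\bar\partial-\partial)$, so that $dd^c=\frac i\pi\partial\bar\partial$. For a smooth real function $\varphi$ the form $\omega+dd^c\varphi$ is again real of type $(1,1)$, and it is a Hermitian metric when it is positive. We define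
\[
v_-(X,\omega)=\inf_\varphi\int_X(\omega+dd^c\varphi)^n,\qquad v_+(X,\omega)=\sup_\varphi\int_X(\omega+dd^c\varphi)^n,
\]
where $\varphi$ runs over the functions in $C^\infty(X,\mathbb R)$ with $\omega+dd^c\varphi>0$. We write $v_\pm(\omega)$ when $X$ is understood. Another normalization of $d^c$ rescales $\varphi$ and does not change $v_\pm$. The metric $\omega$ is called \emph{uniformly non-collapsing} if $v_-(\omega)>0$. The following question is stated as open in \cite{HCY}.

\medskip
\noindent\textbf{Question.} \emph{Is there a compact complex manifold with a Hermitian metric $\omega$ such that $v_-(\omega)=0$? Equivalently, can a Hermitian metric fail to be uniformly non-collapsing?}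
\medskip

To see what $v_\pm$ measure, expand the power. For a form $\Psi$ of bidegree $(n-1,n-1)$, Stokes' theorem applied to $\bar\partial\varphi\wedge\Psi$ and to $\varphi\,\partial\Psi$ gives $\int_Xdd^c\varphi\wedge\Psi=\int_X\varphi\,dd^c\Psi$. We take $\Psi=\omega^{n-j}\wedge(dd^c\varphi)^{j-1}$ and use that $dd^c\varphi$ is killed by $\partial$ and $\bar\partial$:
\begin{equation}\label{eq:expand}
\int_X(\omega+dd^c\varphi)^n=\int_X\omega^n+\sum_{j=1}^{n-1}\binom nj\int_X\varphi\;dd^c(\omega^{n-j})\wedge(dd^c\varphi)^{j-1}.
\end{equation}
The term $j=n$ is absent because $dd^c1=0$. Thus the volume does not depend on $\varphi$ as soon as $dd^c(\omega^j)=0$ for $1\le j\le n-1$. This is the case for K\"ahler metrics ($d\omega=0$), and for every metric when $n=1$. When $n=2$ there is a single condition, $dd^c\omega=0$, and every compact complex surface carries a metric that satisfies it \cite{Gau}. Moreover, whether $v_->0$ depends only on $X$ and not on the metric (Proposition~\ref{prop:compare}). So on curves, on surfaces, and on all manifolds that admit a K\"ahler metric, every Hermitian metric is uniformly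 non-collapsing, and one might guess that this always holds. On the other hand, for $n\ge3$ several terms of \eqref{eq:expand} have to be controlled at once, and the only available constraint is the pointwise inequality $\omega+dd^c\varphi>0$. We show that this constraint is too weak.

Here is the example. Let
\[
Z=\big((\mathbb C^2\setminus0)\times(\mathbb C^2\setminus0)\big)/\mathbb C^*,\qquad \tau\cdot(z_1,z_2)=(\tau z_1,\tau z_2),
\]
a principal $\mathbb C^*$-bundle over $\mathbb P^1\times\mathbb P^1$ for the action $\tau\cdot[z_1,z_2]=[\tau z_1,z_2]$, and let $s=\log(|z_1|/|z_2|)$, a real function on $Z$. For $\theta\in\mathbb R$ let $X_\theta=(Z\times\mathbb C)/\Gamma_\theta$, where $\Gamma_\theta\cong\mathbb Z^3$ is generated by the maps that send $([z_1,z_2],w)$ to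
\[
([e\,z_1,z_2],\,w+\theta),\qquad([z_1,z_2],\,w+1),\qquad([z_1,z_2],\,w+i),
\]
with $e=\exp(1)$. Let $\omega_1,\omega_2$ be the Fubini--Study forms of area $1$ of the two factors of $\mathbb P^1\times\mathbb P^1$, pulled back to $Z\times\mathbb C$, and let
\[
\omega=\omega_1+\omega_2+ds\wedge d^cs+dd^c|w|^2 .
\]
We check in Section~\ref{sec:family} that $X_\theta$ is a compact complex manifold of dimension $4$ and that $\omega$ is a Hermitian metric on it.

\begin{theorem}\label{thm:main}
There is a dense $G_\delta$ set $\Theta\subset\mathbb R$ such that $v_-(X_\theta,\omega)=0$ for every $\theta\in\Theta$.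
\end{theorem}

So the answer to the question is yes: not every Hermitian metric is uniformly non-collapsing.

\begin{theorem}\label{thm:more}
\begin{enumerate}
\item[(1)] If $\theta\in\Theta$, every Hermitian metric on $X_\theta$ has $v_-=0$.
\item[(2)] For every $n\ge4$ there is a compact complex manifold of dimension $n$ all of whose Hermitian metrics have $v_-=0$. For $n\le2$, every Hermitian metric on a compact complex manifold of dimension $n$ has $v_->0$.
\item[(3)] There is a compact complex manifold of dimension $4$ all of whose Hermitian metrics have $v_+=+\infty$, and one of dimension $8$ all of whose Hermitian metrics have both $v_-=0$ and $v_+=+\infty$.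
\end{enumerate}
\end{theorem}

Dimension $3$ is not settled here; see Remark~\ref{rem:three}.

The mechanism behind Theorem~\ref{thm:main} is the identity $dd^cs=\omega_1-\omega_2$. If $\varphi$ is a function of $(s,w)$, the part of $\omega+dd^c\varphi$ along the base $\mathbb P^1\times\mathbb P^1$ is $(1+\varphi_s)\,\omega_1+(1-\varphi_s)\,\omega_2$. Where $\varphi_s$ is close to $1$ the second sphere is small, and where $\varphi_s$ is close to $-1$ the first sphere is small; in both cases the base has small volume. The derivative $\varphi_s$ must have mean zero, but it may be close to $1$ half of the time and close to $-1$ the other half. The difficulty is that positivity forces $\varphi_{ss}>-1$, so the passage from $1$ to $-1$ takes time, and during this time the volume is not small. The parameter $\theta$ is there to provide time.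

Section~\ref{sec:family} treats a class of manifolds that contains $X_\theta$ and reduces the volume to an integral over a real three-torus. Section~\ref{sec:average} states Theorem~\ref{thm:envelope}, which computes, for generic $\theta$, the exact infimum and supremum of the volume over potentials that depend only on $(s,w)$; Theorem~\ref{thm:main} is a special case. Section~\ref{sec:onevar} works out potentials of $s$ alone. The main construction, for rational $\theta$, is in Section~\ref{sec:rational}, and Section~\ref{sec:baire} passes to generic $\theta$. Up to that point the only analytic input is the Poisson equation on a flat torus. Section~\ref{sec:compare} proves Theorem~\ref{thm:more} with the help of the Tosatti--Weinkove theorem \cite{TW}.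

All manifolds are connected. We write $dA$ for Lebesgue measure on $\mathbb C$, so that $dd^c|w|^2=\frac i\pi\,dw\wedge d\bar w=\frac2\pi\,dA$. For a real function $s$ one has $ds\wedge d^cs=\frac i\pi\,\partial s\wedge\bar\partial s$. Subscripts $s,w,\bar w,x$ denote partial derivatives; recall that $4\,\partial_w\partial_{\bar w}$ is the Laplacian of $\mathbb C=\mathbb R^2$.

\section{Reduction to a three-torus}\label{sec:family}

\subsection*{The data}
Let $Y$ be a compact complex manifold of dimension $m$ with a K\"ahler form $\omega_Y$, and let $(L,h)$ be a Hermitian holomorphic line bundle on $Y$. Let $q:Z\to Y$ be the complement of the zero section of $L$, a principal $\mathbb C^*$-bundle, and let $s=\log|\cdot|_h:Z\to\mathbb R$. Then $s(\tau z)=s(z)+\log|\tau|$ for $\tau\in\mathbb C^*$. If $\sigma$ is a local holomorphic frame of $L$ and $z=\xi\,\sigma(y)$ with $\xi\in\mathbb C^*$, then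
\begin{equation}\label{eq:local}
s=\log|\xi|+\rho(y),\qquad\rho=\log|\sigma|_h .
\end{equation}
Since $\log|\xi|$ is locally the real part of a holomorphic function, $dd^cs=q^*\eta$, where $\eta=dd^c\rho$ is a closed real $(1,1)$-form on $Y$ that does not depend on the frame. We set
\[
I=\{u\in\mathbb R:\ \omega_Y+u\eta>0\text{ on }Y\},\qquad P(u)=\int_Y(\omega_Y+u\eta)^m .
\]
The set $I$ contains $0$, it is convex because a convex combination of positive forms is positive, and it is open because $Y$ is compact. So $I$ is an open interval. The function $P$ is a polynomial of degree at most $m$, and $P>0$ on $I$.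

In the two examples that we need, recall that $dd^c\log|z|$ on $\mathbb C^{r+1}\setminus0$ is the pull-back of the Fubini--Study form $\omega_{FS}$ of $\mathbb P^r$, normalized by $\int_{\mathbb P^r}\omega_{FS}^r=1$.

\begin{example}\label{ex:A}
Let $Y=\mathbb P^1\times\mathbb P^1$ and $\omega_Y=\omega_1+\omega_2$. Let $L$ have fiber $\mathrm{Hom}(\ell_2,\ell_1)$ over a pair of lines $(\ell_1,\ell_2)$, with the operator norm. The class $[z_1,z_2]$ corresponds to the map with $z_2\mapsto z_1$, whose norm is $|z_1|/|z_2|$. So $Z$ and $s$ are those of Section~\ref{sec:intro}, and $\eta=\omega_1-\omega_2$. Since $\omega_Y+u\eta=(1+u)\,\omega_1+(1-u)\,\omega_2$, we get $I=(-1,1)$ and $P(u)=2(1-u^2)$.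
\end{example}

\begin{example}\label{ex:B}
Let $Y=\mathbb P^2$, $\omega_Y=\omega_{FS}$, and let $L$ be the tautological line bundle with the Euclidean norm. Then $Z=\mathbb C^3\setminus0$, $s=\log|z|$ and $\eta=\omega_{FS}$. Hence $I=(-1,\infty)$ and $P(u)=(1+u)^2$.
\end{example}

\subsection*{The manifolds}
For $\theta\in\mathbb R$ let $\Gamma_\theta$ be the group of automorphisms of $Z\times\mathbb C$ generated by the commuting maps $(z,w)\mapsto(ez,w+\theta)$, $(z,w+1)$, $(z,w+i)$. Let $\Lambda_\theta\subset\mathbb R\times\mathbb C$ be the lattice generated by $(1,\theta)$, $(0,1)$, $(0,i)$, and let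
\[
X_\theta=(Z\times\mathbb C)/\Gamma_\theta,\qquad T_\theta=(\mathbb R\times\mathbb C)/\Lambda_\theta .
\]
The set $D=[0,1)\times\big([0,1)+i[0,1)\big)$ is a fundamental domain of $\Lambda_\theta$, so the torus $T_\theta$ has volume $1$ for $ds\,dA$. The map $(s,w):Z\times\mathbb C\to\mathbb R\times\mathbb C$ is proper because $Y$ is compact, and it carries the three generators of $\Gamma_\theta$ to the translations by the three generators of $\Lambda_\theta$. Hence $\Gamma_\theta\cong\Lambda_\theta\cong\mathbb Z^3$, the action of $\Gamma_\theta$ is free and properly discontinuous because that of $\Lambda_\theta$ is, and it is cocompact because the preimage of $\overline D$ is compact. Thus $X_\theta$ is a compact complex manifold of dimension $m+2$.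

The form
\[
\omega=q^*\omega_Y+ds\wedge d^cs+dd^c|w|^2
\]
is $\Gamma_\theta$-invariant, since $ds$, $d^cs$ and $dw$ are. By \eqref{eq:local}, $\partial s=\frac{d\xi}{2\xi}+q^*\partial\rho$. So if $y_1,\dots,y_m$ are local coordinates on $Y$, then $\epsilon_1=\partial s$, $\epsilon_2=dw$ and $dy_1,\dots,dy_m$ form a $(1,0)$-coframe of $Z\times\mathbb C$, and $\omega=q^*\omega_Y+\frac i\pi(\epsilon_1\wedge\bar\epsilon_1+\epsilon_2\wedge\bar\epsilon_2)$ is positive. It descends to a Hermitian metric on $X_\theta$. This metric is not closed unless $\eta=0$, because $d\omega=-ds\wedge q^*\eta$.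

\subsection*{Potentials pulled back from the torus}
A smooth real function $\varphi$ on $T_\theta$, that is, a $\Lambda_\theta$-invariant function $\varphi(s,w)$, defines a function on $X_\theta$, denoted by the same letter. We put
\[
H(\varphi)=\begin{pmatrix}1+\varphi_{ss}&\varphi_{s\bar w}\\ \varphi_{sw}&1+\varphi_{w\bar w}\end{pmatrix},\qquad \mathcal V_\theta(\varphi)=\int_{T_\theta}P(\varphi_s)\,\det H(\varphi)\;ds\,dA ,
\]
and we call $\varphi$ \emph{admissible for $\theta$} if $\varphi_s\in I$ and the Hermitian matrix $H(\varphi)$ is positive definite at every point.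

\begin{lemma}\label{lem:reduce}
Let $\varphi\in C^\infty(T_\theta,\mathbb R)$. Then $\omega+dd^c\varphi>0$ on $X_\theta$ if and only if $\varphi$ is admissible for $\theta$, and
\[
\int_{X_\theta}(\omega+dd^c\varphi)^{m+2}=\kappa\,\mathcal V_\theta(\varphi),\qquad\kappa=\tfrac2\pi(m+1)(m+2).
\]
\end{lemma}

\begin{proof}
We have $\bar\partial\varphi=\varphi_s\,\bar\epsilon_1+\varphi_{\bar w}\,\bar\epsilon_2$. Apply $\frac i\pi\partial$ and use $\frac i\pi\partial\bar\epsilon_1=dd^cs=q^*\eta$ and $\partial\bar\epsilon_2=0$. With $H=H(\varphi)$ this gives
\[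
\omega+dd^c\varphi=\alpha+\alpha',\qquad\alpha=q^*\omega_Y+\varphi_s\,q^*\eta,\qquad\alpha'=\frac i\pi\sum_{j,k=1}^2H_{jk}\,\epsilon_j\wedge\bar\epsilon_k .
\]
In the coframe $(\epsilon_1,\epsilon_2,dy_1,\dots,dy_m)$ the matrix of $\alpha+\alpha'$ is block diagonal. So $\omega+dd^c\varphi$ is positive at $(z,w)$ exactly when $H>0$ at $(s(z),w)$ and $\omega_Y+u\eta>0$ at $q(z)$ for $u=\varphi_s(s(z),w)$. Every triple in $Y\times\mathbb R\times\mathbb C$ is of the form $(q(z),s(z),w)$, which proves the first claim.

Since $\alpha^{m+1}=0$ and $\alpha'^3=0$, we have $(\alpha+\alpha')^{m+2}=\binom{m+2}2\alpha^m\wedge\alpha'^2$, and $\alpha'^2=2\det H\;ds\wedge d^cs\wedge dd^c|w|^2$. In the trivialization \eqref{eq:local} let $\vartheta=\arg\xi\in\mathbb R/2\pi\mathbb Z$; then $(y,s,\vartheta,w)$ are coordinates. From $d\xi/\xi=d\log|\xi|+i\,d\vartheta$ we get $d^c\log|\xi|=\frac1{2\pi}d\vartheta$, hence $d^cs=\frac1{2\pi}d\vartheta+q^*d^c\rho$. The last term is killed by $\alpha^m$, which already has top degree in the covectors of $Y$. Therefore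
\[
(\omega+dd^c\varphi)^{m+2}=(m+1)(m+2)\,\det H\;\;\alpha^m\wedge ds\wedge\frac{d\vartheta}{2\pi}\wedge\frac2\pi\,dA .
\]
We integrate over the preimage of $D$, which is a fundamental domain of $\Gamma_\theta$, after cutting $Y$ into finitely many measurable pieces over which $L$ is trivial. For fixed $(s,w)$ the circle contributes $1$ and the base contributes $P(\varphi_s(s,w))$.
\end{proof}

Compactness of $Y$ has been used for the compactness of $X_\theta$ and the openness of $I$. Of the form $\omega_Y$, the proofs use only the positivity.

\section{The volume as an average of $P$}\label{sec:average}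

The functional $\mathcal V_\theta$ looks fully nonlinear in the second derivatives of $\varphi$. After an integration by parts only one second derivative remains, and the next formula guides the rest of the paper.

\begin{lemma}\label{lem:weight}
For every $\varphi\in C^\infty(T_\theta,\mathbb R)$,
\begin{equation}\label{eq:weight}
\mathcal V_\theta(\varphi)=\int_{T_\theta}P(\varphi_s)\,(1+\varphi_{w\bar w})\;ds\,dA .
\end{equation}
Moreover $\int_{T_\theta}(1+\varphi_{w\bar w})=1$ and $\int_{T_\theta}\varphi_s\,(1+\varphi_{w\bar w})=0$.
\end{lemma}

\begin{proof}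
All integrals are over $T_\theta$, where the integral of $\partial_sf$, $\partial_wf$ or $\partial_{\bar w}f$ vanishes for every smooth $f$. We have
\[
\det H(\varphi)=(1+\varphi_{w\bar w})+\varphi_{ss}+\big(\varphi_{ss}\varphi_{w\bar w}-|\varphi_{sw}|^2\big).
\]
Let $Q$ be a polynomial with $Q'=P$. Then $P(\varphi_s)\varphi_{ss}=\partial_s\,Q(\varphi_s)$ has integral zero, and
\[
\int P(\varphi_s)\,\varphi_{ss}\,\varphi_{w\bar w}=-\int Q(\varphi_s)\,\varphi_{sw\bar w}=\int P(\varphi_s)\,\varphi_{s\bar w}\,\varphi_{sw}=\int P(\varphi_s)\,|\varphi_{sw}|^2 .
\]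
This proves \eqref{eq:weight}. The integrals of $\varphi_{w\bar w}$ and $\varphi_s$ vanish and $T_\theta$ has volume $1$. Finally $\int\varphi_s\varphi_{w\bar w}$ equals both $-\int\varphi_{sw}\varphi_{\bar w}$ and $-\int\varphi_{s\bar w}\varphi_w$, hence their mean $-\frac12\int\partial_s|\varphi_w|^2=0$.
\end{proof}

For admissible $\varphi$ the function $1+\varphi_{w\bar w}=H_{22}$ is positive. We call it the \emph{weight} of $\varphi$. By the lemma it is a probability density on $T_\theta$ for which $\varphi_s$ has mean zero, and $\mathcal V_\theta(\varphi)$ is the mean of $P(\varphi_s)$. The extreme values of such means are given by the envelopes of $P$.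

Let $P_*$ be the \emph{convex envelope} of $P$ on $I$, the largest convex function $I\to\mathbb R$ that is at most $P$. Let $P^*$ be the \emph{concave envelope}, the least concave function $I\to\mathbb R$ that is at least $P$, with the convention $P^*\equiv+\infty$ if $P$ has no concave majorant. Let $\mathcal B$ be the set of smooth $1$-periodic functions $\beta:\mathbb R\to I$ with $\int_0^1\beta=0$; we call them \emph{profiles}.

\begin{lemma}\label{lem:envelope}
The envelopes exist. For $u\in I$, the value $P_*(u)$ is the infimum and $P^*(u)$ is the supremum of the sums $\sum_jt_jP(a_j)$ over all finite families with $a_j\in I$, $t_j>0$, $\sum_jt_j=1$ and $\sum_jt_ja_j=u$. For every real $\gamma>P_*(0)$ there is $\beta\in\mathcal B$ with $\int_0^1P(\beta)<\gamma$, and for every real $\gamma<P^*(0)$ there is $\beta\in\mathcal B$ with $\int_0^1P(\beta)>\gamma$.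
\end{lemma}

\begin{proof}
Let $S_-(u)$ and $S_+(u)$ be the infimum and the supremum in the statement. The one-point family gives $0\le S_-\le P\le S_+\le+\infty$. A family for $u$ and a family for $u'$, with weights multiplied by $t$ and $1-t$, form a family for $tu+(1-t)u'$; so $S_-$ is convex and $S_+$ satisfies the concavity inequality. If $f\le P$ is convex, then $f(u)\le\sum t_jf(a_j)\le\sum t_jP(a_j)$, so $f\le S_-$ and $S_-=P_*$. With the inequalities reversed, every concave majorant of $P$ is at least $S_+$, so $S_+=P^*$ if $S_+$ is finite everywhere. Suppose that $S_+(u_0)=+\infty$. Then $P$ has no concave majorant. As $I$ is open, every $u\in I$ can be written $u=tu_0+(1-t)u'$ with $t\in(0,1)$ and $u'\in I$, so $S_+(u)\ge tS_+(u_0)+(1-t)P(u')=+\infty$. Again $S_+=P^*$.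

It remains to approximate a sum $\sum_{j=1}^Nt_jP(a_j)$ with $\sum t_ja_j=0$ by integrals $\int_0^1P(\beta)$. Cut $[0,1)$ into consecutive intervals of lengths $t_1,\dots,t_N$, and let $\beta_0$ be the $1$-periodic step function equal to $a_j$ on the $j$-th interval. Let $\beta$ be the convolution of $\beta_0$ with a smooth nonnegative function of integral $1$ supported in $(-\delta,\delta)$. Then $\beta$ is smooth, $1$-periodic, of mean zero, with values in $J=[\min a_j,\max a_j]\subset I$, and $\beta=\beta_0$ outside a set of measure at most $2N\delta$ in each period. Hence $\big|\int_0^1P(\beta)-\sum t_jP(a_j)\big|\le2N\delta\max_JP$, which tends to $0$ with $\delta$.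
\end{proof}

\begin{theorem}[Envelope formula]\label{thm:envelope}
In the setting of Section~\ref{sec:family}, for every $\theta\in\mathbb R$ and every $\varphi$ admissible for $\theta$,
\begin{equation}\label{eq:bounds}
\kappa P_*(0)\le\int_{X_\theta}(\omega+dd^c\varphi)^{m+2}\le\kappa P^*(0).
\end{equation}
For $\theta$ in a dense $G_\delta$ subset of $\mathbb R$, both bounds are the exact infimum and supremum over admissible $\varphi$. In particular, for such $\theta$, $v_-(X_\theta,\omega)\le\kappa P_*(0)$ and $v_+(X_\theta,\omega)\ge\kappa P^*(0)$.
\end{theorem}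

\begin{proof}[Proof of the bounds \eqref{eq:bounds}]
This is Jensen's inequality. A convex function on an open interval has a supporting line at each point, so there is an affine function $\ell\le P_*\le P$ on $I$ with $\ell(0)=P_*(0)$. Since $\varphi_s\in I$ and the weight is positive, Lemma~\ref{lem:weight} gives
\[
\mathcal V_\theta(\varphi)\ge\int_{T_\theta}\ell(\varphi_s)\,(1+\varphi_{w\bar w})\,ds\,dA=\ell(0)=P_*(0).
\]
If $P^*$ is finite, an affine function $\ell\ge P^*\ge P$ with $\ell(0)=P^*(0)$ gives $\mathcal V_\theta(\varphi)\le P^*(0)$; otherwise there is nothing to prove. We conclude by Lemma~\ref{lem:reduce}.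
\end{proof}

The sharpness of the bounds is proved in Section~\ref{sec:baire}. The values in our two examples follow from Lemma~\ref{lem:envelope}.
\begin{itemize}
\item In Example~\ref{ex:A}, $0\le P_*(0)\le\frac12P(a)+\frac12P(-a)=2(1-a^2)$ for all $a\in(0,1)$, so $P_*(0)=0$.
\item In Example~\ref{ex:B}, the points $a>0$ and $-\frac12$ with weights $\frac1{2a+1}$ and $\frac{2a}{2a+1}$ have mean zero, so $P^*(0)\ge\frac{(1+a)^2}{2a+1}$ for all $a>0$, and $P^*(0)=+\infty$.
\end{itemize}

\begin{remark}
A change of sign of $\eta$ is needed to lower the volume. If $\eta\ge0$ or $\eta\le0$, simultaneous diagonalization shows that $P''(u)=m(m-1)\int_Y(\omega_Y+u\eta)^{m-2}\wedge\eta^2\ge0$ on $I$ for $m\ge2$. Then $P_*(0)=P(0)$, and no admissible potential gives a volume smaller than that of $\omega$.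
\end{remark}

\section{Potentials of one variable}\label{sec:onevar}

We examine Example~\ref{ex:A} with potentials that depend on $s$ only. This case shows how the volume decreases, what stops it, and what has to be added. Nothing in this section is used later.

\subsection*{The short circle}
A function $\varphi(s)$ is $\Lambda_\theta$-invariant when it is $1$-periodic. Then $H(\varphi)=\mathrm{diag}(1+\varphi'',1)$, so $\varphi$ is admissible when $|\varphi'|<1$ and $\varphi''>-1$. The weight is $1$ and
\[
\mathcal V_\theta(\varphi)=\int_0^1P(\varphi')\,ds=2-2\int_0^1\varphi'^2\,ds .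
\]
Every nonconstant potential lowers the volume, but not by much. The inequality $\varphi''>-1$ gives $\varphi'(s)-\varphi'(s+\tau)<\tau$ and $\varphi'(s)-\varphi'(s-\tau)>-\tau$ for $\tau>0$. Integrating over $\tau\in[0,1]$ and using that $\varphi'$ has mean zero, we get $|\varphi'|<\frac12$, hence $\mathcal V_\theta(\varphi)>\frac32$. On a circle of length $1$, the derivative $\varphi'$ has no time to travel from near $1$ to near $-1$.

\subsection*{The long circle}
Replace the first generator by $(z,w)\mapsto(e^kz,w)$ for an integer $k\ge1$; the quotient is a $k$-fold cover of $X_0$. The potentials $\psi(s)$ are now $k$-periodic and the volume is $\kappa\int_0^kP(\psi')\,ds$. Any profile $\beta\in\mathcal B$ can be stretched: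
\begin{equation}\label{eq:stretch}
\psi(s)=k\int_0^{s/k}\beta(\tau)\,d\tau,\qquad\psi'(s)=\beta(s/k),\qquad\psi''(s)=\tfrac1k\,\beta'(s/k).
\end{equation}
This $\psi$ is $k$-periodic because $\beta$ has mean zero, it satisfies $\psi''>-1$ when $k>\max|\beta'|$, and $\frac1k\int_0^kP(\psi')\,ds=\int_0^1P(\beta)$. For $\beta(\tau)=a\sin2\pi\tau$ with $0<a<1$, any $k\ge7$ works, and $\int_0^1P(\beta)=2-a^2$ is close to $1$, which is below the barrier $\frac32$. If $\beta$ is a smoothed square wave with values $\pm a$, then $\int_0^1P(\beta)$ is close to $2(1-a^2)$, which is as small as we like.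

So the volume \emph{per unit length} collapses as $k\to\infty$. The total volume does not. Let $a=\max\psi'\ge0\ge b=\min\psi'$, attained at $s_0$ and $s_1$ with $s_0\le s_1\le s_0+k$. Since $1>-\psi''$,
\[
\int_0^kP(\psi')\,ds\ \ge\ \int_{s_0}^{s_1}P(\psi')\,(-\psi'')\,ds=\int_b^aP(u)\,du .
\]
If $|\psi'|\le\frac12$ everywhere, the left side is at least $\frac32k$. Otherwise $[b,a]$ contains $[0,\frac12]$ or $[-\frac12,0]$, and the right side is at least $\frac{11}{12}$. The descent of $\psi'$ has a fixed cost, and only a factor $\frac1k$ in front of the integral makes it negligible.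

\subsection*{What is needed}
We need a circle of length $k$ in the direction $\partial_s$ that carries total weight $1$, that is, weight $\frac1k$ per unit length, and we need such circles for arbitrarily large $k$ in one and the same torus, at least approximately. The tori $T_\theta$ provide them: they all have volume $1$, they depend continuously on $\theta$, and for $\theta=p/k$ in lowest terms the orbits of $\partial_s$ are closed of length $k$.

\section{Concentrating the weight on a long orbit}\label{sec:rational}

We return to the general setting of Section~\ref{sec:family}.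

\begin{proposition}\label{prop:key}
Let $\beta\in\mathcal B$, let $k\ge1$ be an integer with $k\ge\max|\beta'|$, let $p$ be an integer prime to $k$, and let $\gamma>0$. There is a function $\varphi$ admissible for $\theta=p/k$ with $\big|\mathcal V_\theta(\varphi)-\int_0^1P(\beta)\big|<\gamma$.
\end{proposition}

For instance, in Example~\ref{ex:A}, where $\kappa=24/\pi$ and $\omega$ has volume $48/\pi$, the profiles $a\sin2\pi\tau$ give $v_-(X_{p/k},\omega)\le24/\pi$ for every reduced fraction $p/k$ with $k\ge7$.

Throughout the proof, $\psi$ is given by \eqref{eq:stretch}: it is smooth and $k$-periodic, $\psi''\ge-1$, and $\psi'$ takes its values in the range $J$ of $\beta$, a compact interval with $0\in J\subset I$. Let $M=\max_JP$.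

\subsection*{The orbit}
Let $\theta=p/k$ and $\mathcal L=\frac1k\mathbb Z+i\mathbb Z$. Because $p$ is prime to $k$, the lattice $\mathcal L$ is generated by $\frac pk,1,i$, and $(n,0)\in\Lambda_\theta$ if and only if $k$ divides $n$. So the union of lines $\mathbb R\times\mathcal L$ projects to a single closed orbit of $\partial_s$ in $T_\theta$, of length $k$. For $\zeta=\frac jk+il\in\mathcal L$ let $n(\zeta)\in\mathbb Z/k\mathbb Z$ be the class with $n(\zeta)\,p\equiv j\pmod k$. Then
\begin{equation}\label{eq:shift}
n(\zeta+\tfrac pk)=n(\zeta)+1,\qquad n(\zeta+1)=n(\zeta+i)=n(\zeta),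
\end{equation}
so the function equal to $\psi(s-n(\zeta))$ on the line $\mathbb R\times\{\zeta\}$ is $\Lambda_\theta$-invariant: it is $\psi$ laid out along the orbit (Figure~\ref{fig:orbit}).

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=3.4]
\draw[gray] (0,0) rectangle (1,1);
\draw[very thick,->] (0,0) node[left] {$0$} -- (1,0) node[right] {$\psi|_{[0,1]}$};
\draw[very thick,->] (0,0.2) node[left] {$1/5$} -- (1,0.2) node[right] {$\psi|_{[2,3]}$};
\draw[very thick,->] (0,0.4) node[left] {$2/5$} -- (1,0.4) node[right] {$\psi|_{[4,5]}$};
\draw[very thick,->] (0,0.6) node[left] {$3/5$} -- (1,0.6) node[right] {$\psi|_{[1,2]}$};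
\draw[very thick,->] (0,0.8) node[left] {$4/5$} -- (1,0.8) node[right] {$\psi|_{[3,4]}$};
\node[below] at (0.5,0) {$0\le s\le1$};
\node[left] at (0,1) {$\mathrm{Re}\,w=1$};
\end{tikzpicture}
\caption{The slice $\mathrm{Im}\,w=0$ of the torus $T_\theta$ for $\theta=2/5$. Top and bottom are glued vertically, and the point $(1,a)$ of the right side is glued to the point $(0,a-\frac25)$ of the left side, with $a$ taken modulo $1$. The five segments form one closed curve of length $5$, and each is labeled by the piece of the $5$-periodic function $\psi$ that it carries.}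
\label{fig:orbit}
\end{figure}

We want a potential with $\varphi_s=\psi'$ near the orbit, and with almost all of its weight $1+\varphi_{w\bar w}$ there. Two problems arise. First, the weight has to be moved to the orbit; this is what a Green function does. Second, neighboring strands carry different pieces of $\psi$, so $\psi$ has to be switched off between them. Switching off makes $\varphi_{sw}\neq0$, and the inequality $|\varphi_{sw}|^2\le H_{11}H_{22}$ then requires some weight in the region where this happens. We must make that weight small.

\subsection*{The Green function}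
Let $c=\frac2{\pi k}$.

\begin{lemma}\label{lem:green}
There is a real $\mathcal L$-periodic function $G$, smooth on $\mathbb C\setminus\mathcal L$, with $G_{w\bar w}=-1$ there, and there are an open neighborhood $\Delta$ of $0$ contained in $\{|w|<\frac1{2k}\}$ and a biholomorphism $W:\Delta\to\{|W|<r\}$ with $W(0)=0$, such that
\[
g(w):=|w|^2+G(w)=c\log|W(w)|\qquad\text{on }\Delta\setminus0 .
\]
If $f$ is a continuous function with compact support in $(-\infty,c\log r)$, then
\begin{equation}\label{eq:flux}
\int_\Delta f(g)\,|g_w|^2\,dA=\frac1k\int_{\mathbb R}f(x)\,dx .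
\end{equation}
\end{lemma}

\begin{proof}
Let $\varrho_0$ be a smooth real function with support in $\{|w|<\frac1{2k}\}$, equal to $1$ near $0$, and let $G_0$ be the sum of the $\mathcal L$-translates of $c\,\varrho_0\log|w|$. The function $E=(G_0)_{w\bar w}$ vanishes near the points of $\mathcal L$, so it extends to a smooth function on the torus $\mathbb C/\mathcal L$, whose area is $\frac1k$. The divergence theorem outside a small disc around $0$, on whose boundary the radial derivative of $c\log|w|$ has integral $2\pi c$, gives $4\int_{\mathbb C/\mathcal L}E\,dA=-2\pi c$, that is, $\int E\,dA=-\frac1k$. Hence $-1-E$ has integral zero; this is the reason for the value of $c$. On a flat torus, the equation $v_{w\bar w}=f_0$ has a smooth real solution for every smooth real $f_0$ of integral zero, as one sees by dividing Fourier coefficients. Solve $v_{w\bar w}=-1-E$ and put $G=G_0+v$.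

Near $0$ the function $|w|^2+G-c\log|w|=|w|^2+v$ is smooth and satisfies $(|w|^2+v)_{w\bar w}=-E=0$. So it is the real part of a holomorphic function $f_1$ on a small disc. The function $W=w\exp(f_1/c)$ has $W(0)=0$, $W'(0)\ne0$ and $c\log|W|=g$. We take for $\Delta$ the preimage of a small disc $\{|W|<r\}$ in a neighborhood of $0$ on which $W$ is injective.

By the chain rule, $|g_w|^2\,dA(w)=|g_W|^2\,|W'|^2\,dA(w)=\frac{c^2}{4|W|^2}\,dA(W)$. Write $W=\exp(x/c+i\vartheta)$, so that $x=g$ and $dA(W)=|W|^2\,\frac1c\,dx\,d\vartheta$. The measure becomes $\frac c4\,dx\,d\vartheta$, and the integration in $\vartheta$ gives the factor $\frac{\pi c}2=\frac1k$.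
\end{proof}

The function $G(w)$ has weight $1+G_{w\bar w}=0$ away from the orbit: all the weight sits on the pole. The coordinate $x=g$ turns $\Delta\setminus0$ into a half-infinite cylinder, so there is unlimited room near the pole. We use it to replace $g$ by $F(s,g)$, where $F$ cuts off the pole and inserts $\psi$. As $g$ is harmonic, positivity of $H$ will reduce to the convexity of $\frac{s^2}2+F(s,x)$ in two real variables, and the weight will be $F_{xx}$ with respect to $\frac1k\,ds\,dx$.

\subsection*{A convex interpolation}
The function $F$ has to go from $\psi(s)+\mathrm{const}$ for $x\ll0$ to $x$ for $x\gg0$. Along the way the slope $F_x$ rises from $0$ to $1$, and the weight $F_{xx}\,dx$ is exactly the increase of this slope. A smoothed maximum of $\psi(s)+\mathrm{const}$ and $x$ would be convex in the required sense, but it would switch off $\psi$ while the slope rises, so that most of the weight would see only a fraction of $\psi'$. We separate the two steps: the slope first rises to $1-\varepsilon$ with $\psi$ untouched, and then we take a smoothed maximum with $x$, which uses only the remaining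 $\varepsilon$.

\begin{lemma}\label{lem:profile}
Let $0<\varepsilon<1$. There are a number $x_1>1$, a constant $K$ and a smooth function $F(s,x)$ on $\mathbb R^2$, $k$-periodic in $s$, such that:
\begin{enumerate}
\item[(a)] $F=\psi(s)+K$ for $x\le0$, and $F=x$ for $x\ge x_1$;
\item[(b)] the Hessian of $U=\frac{s^2}2+F$ is positive semidefinite everywhere;
\item[(c)] $F_s\in J$ everywhere;
\item[(d)] $F_s=\psi'(s)$ for $x\le1$, and $F_x(s,1)=1-\varepsilon$ for all $s$.
\end{enumerate}
\end{lemma}

\begin{proof}
Let $\chi$ be the convolution of $\max(t,0)$ with an even smooth nonnegative function of integral $1$ supported in $(-1,1)$. Then $\chi$ is smooth, $\chi\ge0$, $\chi''\ge0$, $0\le\chi'\le1$, $\chi=0$ on $(-\infty,-1]$ and $\chi(t)=t$ on $[1,\infty)$. Let $\|\psi\|=\max|\psi|$, $K=2+\|\psi\|$, $x_1=(3+2\|\psi\|)/\varepsilon$, and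
\[
\mu(x)=\tfrac{1-\varepsilon}2\,\chi(2x-1),\qquad F_1(s,x)=\psi(s)+\mu(x)+K,\qquad F=F_1+\chi(x-F_1).
\]
The function $\mu\ge0$ is convex, vanishes for $x\le0$, and equals $(1-\varepsilon)(x-\frac12)$ for $x\ge1$. For $x\le1$ we have $x-F_1\le1+\|\psi\|-K=-1$, so $F=F_1$; this gives (d) and the first half of (a). For $x\ge x_1$ we have $x-F_1\ge\varepsilon x-\|\psi\|-K\ge1$, so $F=x$. Next, $F_s=(1-\chi')\,\psi'$ with $\chi'=\chi'(x-F_1)\in[0,1]$, and this lies in $J$ because $J$ is an interval containing $0$ and $\psi'$. Finally, let $U_1=\frac{s^2}2+F_1$ and $U_2=\frac{s^2}2+x$. Then $U=U_1+\chi(U_2-U_1)$ and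
\[
D^2U=(1-\chi')\,D^2U_1+\chi'\,D^2U_2+\chi''\;\nabla(U_2-U_1)\,\nabla(U_2-U_1)^{t}.
\]
Here $D^2U_1=\mathrm{diag}(1+\psi'',\mu'')\ge0$, which is where $k\ge\max|\beta'|$ is used, and $D^2U_2=\mathrm{diag}(1,0)\ge0$.
\end{proof}

The price of a small $\varepsilon$ is the length $x_1$ of the transition, which is affordable because the cylinder is infinite.

\begin{proof}[Proof of Proposition~\ref{prop:key}]
Choose $\varepsilon\in(0,1)$ with $\varepsilon M<\gamma$, take $F$, $K$, $x_1$ from Lemma~\ref{lem:profile}, and choose $R$ with $x_1-R<c\log r$. The sets $\Delta_\zeta=\zeta+\Delta$, $\zeta\in\mathcal L$, are disjoint because distinct points of $\mathcal L$ are at distance at least $\frac1k$. Define $\varphi_0=G(w)$ for $w\notin\bigcup\Delta_\zeta$ and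
\[
\varphi_0(s,w)=-|w-\zeta|^2+F\big(s-n(\zeta),\,g(w-\zeta)+R\big)-R\qquad\text{for }w\in\Delta_\zeta\setminus\zeta .
\]

\emph{Smoothness and invariance.} Where $g(w-\zeta)\ge x_1-R$, property (a) gives $\varphi_0=-|w-\zeta|^2+g(w-\zeta)=G(w-\zeta)=G(w)$. The rest of $\Delta_\zeta$ lies in the translate of the disc $\{|W|\le e^{(x_1-R)/c}\}$, which is compact in $\Delta_\zeta$ by the choice of $R$. So the two definitions glue smoothly. Where $g(w-\zeta)\le-R$, in particular near $\zeta$, we have $\varphi_0=-|w-\zeta|^2+\psi(s-n(\zeta))+K-R$, and this formula extends $\varphi_0$ smoothly across $w=\zeta$. Invariance under $\Lambda_\theta$ follows from \eqref{eq:shift} and the $\mathcal L$-periodicity of $G$.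

\emph{Semipositivity.} Outside the sets $\Delta_\zeta$ we have $(\varphi_0)_s=0$ and $H(\varphi_0)=\mathrm{diag}(1,0)$. On $\Delta_\zeta\setminus\zeta$ we have $(\varphi_0)_s=F_s\in J$. Since $g_{w\bar w}=0$, we get $(\varphi_0)_{w\bar w}=-1+F_{xx}|g_w|^2$, and
\[
H(\varphi_0)=\begin{pmatrix}1+F_{ss}&F_{sx}\,g_{\bar w}\\F_{sx}\,g_w&F_{xx}\,|g_w|^2\end{pmatrix}=N^*\,(D^2U)\,N,\qquad N=\mathrm{diag}(1,g_{\bar w}),
\]
with $g$ evaluated at $w-\zeta$ and $F,U$ at $(s-n(\zeta),g+R)$. By (b), $H(\varphi_0)\ge0$, and this extends to $w=\zeta$ by continuity.

\emph{Volume.} We use \eqref{eq:weight}. The weight vanishes outside the $\Delta_\zeta$. For fixed $s$ the integrand is periodic in $w$ under $\mathbb Z+i\mathbb Z$, so its integral over $\mathbb C/(\mathbb Z+i\mathbb Z)$ is the sum of the integrals over $\Delta_{j/k}$ for $j=0,\dots,k-1$. By (a), the function $\Phi(s,x)=P(F_s)\,F_{xx}$ vanishes for $x\notin[0,x_1]$, so \eqref{eq:flux} applies to $f(x)=\Phi(s-n(j/k),x+R)$. As $j$ runs over $0,\dots,k-1$, the class $n(j/k)$ runs over $\mathbb Z/k\mathbb Z$, and the intervals $[0,1)-n$ tile $\mathbb R/k\mathbb Z$.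 Hence
\[
\mathcal V_\theta(\varphi_0)=\sum_{n\in\mathbb Z/k\mathbb Z}\int_0^1\frac1k\int_{\mathbb R}\Phi(s-n,x)\,dx\,ds=\frac1k\int_0^k\!\!\int_0^{x_1}P(F_s)\,F_{xx}\,dx\,ds .
\]
The slope $F_x$ equals $0$, $1-\varepsilon$, $1$ at $x=0,1,x_1$. On $0\le x\le1$ we have $F_s=\psi'(s)$, so this part contributes $(1-\varepsilon)\frac1k\int_0^kP(\psi')\,ds=(1-\varepsilon)\int_0^1P(\beta)$. On $1\le x\le x_1$ we have $0\le P(F_s)\le M$, $F_{xx}\ge0$ and $\int_1^{x_1}F_{xx}\,dx=\varepsilon$, so this part lies in $[0,\varepsilon M]$. Thus $\mathcal V_\theta(\varphi_0)-\int_0^1P(\beta)$ is a difference of two numbers in $[0,\varepsilon M]$, and its absolute value is less than $\gamma$.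

\emph{Strict positivity.} For $0<\delta<1$ let $\varphi=(1-\delta)\varphi_0$. Then $H(\varphi)=(1-\delta)H(\varphi_0)+\delta\,\mathrm{Id}>0$ and $\varphi_s\in J\subset I$, so $\varphi$ is admissible. The number $\mathcal V_\theta((1-\delta)\varphi_0)$ is a polynomial in $\delta$, so the required inequality persists for small $\delta$.
\end{proof}

\section{From rational to generic parameters}\label{sec:baire}

For a fixed fraction $p/k$, Proposition~\ref{prop:key} reaches only the profiles with $|\beta'|\le k$. To reach all profiles with one value of $\theta$, we show that a potential found for one parameter serves, after a shear, for all nearby parameters.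

\begin{lemma}\label{lem:open}
Let $\varphi_0$ be admissible for $\theta_0$. For $\theta$ close to $\theta_0$ there is a function $\varphi_\theta$ admissible for $\theta$, with $\mathcal V_\theta(\varphi_\theta)\to\mathcal V_{\theta_0}(\varphi_0)$ as $\theta\to\theta_0$.
\end{lemma}

\begin{proof}
Let $\tau=\theta-\theta_0$ and $S(s,w)=(s,w-\tau s)$. This linear map preserves $ds\,dA$, fixes $(0,1)$ and $(0,i)$, and sends $(1,\theta)$ to $(1,\theta_0)$. So it maps $\Lambda_\theta$ onto $\Lambda_{\theta_0}$, and $\varphi_\theta=\varphi_0\circ S$ is a function on $T_\theta$. Write $w=a+ib$ and $\partial_\tau=\partial_s-\tau\partial_a$. For every smooth $f$ we have $\partial_s(f\circ S)=(\partial_\tau f)\circ S$, while $\partial_w$ and $\partial_{\bar w}$ commute with composition by $S$. Let $H_\tau$ be the matrix $H(\varphi_0)$ with $\partial_s$ replaced by $\partial_\tau$. Then $\varphi_\theta$ is admissible for $\theta$ if and only if $\partial_\tau\varphi_0\in I$ and $H_\tau>0$ on the fixed torus $T_{\theta_0}$, and $\mathcal V_\theta(\varphi_\theta)=\int_{T_{\theta_0}}P(\partial_\tau\varphi_0)\det H_\tau$. The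 functions $\partial_\tau\varphi_0$ and $H_\tau$ are polynomials in $\tau$ whose coefficients are smooth functions on $T_{\theta_0}$, so they converge uniformly as $\tau\to0$. At $\tau=0$, by compactness of $T_{\theta_0}$, the values of $(\varphi_0)_s$ lie in a compact subset of the open interval $I$, and the eigenvalues of $H(\varphi_0)$ are bounded below by a positive constant. The lemma follows.
\end{proof}

\begin{proof}[End of the proof of Theorem~\ref{thm:envelope}]
For an integer $N\ge1$, let $U_N^-$ be the set of $\theta$ for which some admissible $\varphi$ has $\mathcal V_\theta(\varphi)<P_*(0)+\frac1N$, and let $U_N^+$ be the set of $\theta$ for which some admissible $\varphi$ has $\mathcal V_\theta(\varphi)>\min\{P^*(0)-\frac1N,\,N\}$. These sets are open by Lemma~\ref{lem:open}. By Lemma~\ref{lem:envelope} there is $\beta\in\mathcal B$ with $\int_0^1P(\beta)<P_*(0)+\frac1N$, and by Proposition~\ref{prop:key} the set $U_N^-$ contains all reduced fractions $p/k$ with $k\ge\max|\beta'|$. These fractions are dense in $\mathbb R$: for $k$ prime, the fractions $p/k$ with $k\nmid p$ meet every open interval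 of length greater than $2/k$. For $U_N^+$ we take instead $\beta\in\mathcal B$ with $\int_0^1P(\beta)>\min\{P^*(0)-\frac1N,N\}$ and obtain density by the same argument. By the Baire category theorem, a countable intersection of dense open subsets of $\mathbb R$ is dense, so $\bigcap_N(U_N^-\cap U_N^+)$ is a dense $G_\delta$ set. For $\theta$ in this set, $\inf\mathcal V_\theta\le P_*(0)$ and $\sup\mathcal V_\theta\ge P^*(0)$ over admissible functions, and \eqref{eq:bounds} gives equality. The last assertion holds because admissible functions are among the potentials in the definition of $v_\pm$, by Lemma~\ref{lem:reduce}.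
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
The pair $(X_\theta,\omega)$ of Section~\ref{sec:intro} is the one attached to Example~\ref{ex:A}, where $P_*(0)=0$. Let $\Theta$ be the dense $G_\delta$ set of Theorem~\ref{thm:envelope}. For $\theta\in\Theta$ we have $0\le v_-(X_\theta,\omega)\le\kappa P_*(0)=0$.
\end{proof}

\section{Comparison of metrics, products and low dimensions}\label{sec:compare}

To pass from one metric to all metrics we use the solution of the complex Monge--Amp\`ere equation on Hermitian manifolds.

\begin{theorem}[Tosatti--Weinkove \cite{TW}]\label{thm:TW}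
Let $\omega'$ be a Hermitian metric and $\nu$ a smooth positive volume form on a compact complex manifold $X$ of dimension $n$. There are a constant $b>0$ and a smooth real function $u$ with $\omega'+dd^cu>0$ and $(\omega'+dd^cu)^n=b\,\nu$.
\end{theorem}

For a K\"ahler metric, integration determines $b$. In general it does not, and we estimate $b$ by the maximum principle. Two pointwise facts are needed. At a maximum point of a smooth real function $f$ one has $dd^cf\le0$, and at a minimum point $dd^cf\ge0$. If $\alpha\le\alpha'$ are positive $(1,1)$-forms at a point, then $\alpha^n\le\alpha'^n$, as one sees in a basis that diagonalizes both.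

\begin{proposition}\label{prop:compare}
Let $\omega,\omega'$ be Hermitian metrics on a compact complex manifold $X$ of dimension $n$, and let $C>0$. If $\omega'\le C\omega$, then $v_-(\omega')\le C^nv_-(\omega)$ and $v_+(\omega')\le C^nv_+(\omega)$. In particular, whether $v_->0$, and whether $v_+<\infty$, depends only on $X$.
\end{proposition}

\begin{proof}
Let $\varphi$ satisfy $\omega+dd^c\varphi>0$. Apply Theorem~\ref{thm:TW} to $\omega'$ and $\nu=C^n(\omega+dd^c\varphi)^n$. At a maximum point of $u-C\varphi$,
\[
0<\omega'+dd^cu\le\omega'+C\,dd^c\varphi\le C(\omega+dd^c\varphi).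
\]
Taking $n$-th powers gives $b\,\nu\le\nu$ at this point, so $b\le1$. Hence $v_-(\omega')\le\int_Xb\,\nu\le C^n\int_X(\omega+dd^c\varphi)^n$, and we take the infimum over $\varphi$.

Now let $\varphi'$ satisfy $\omega'+dd^c\varphi'>0$. Apply Theorem~\ref{thm:TW} to the metric $C\omega$ and $\nu=(\omega'+dd^c\varphi')^n$. At a minimum point of $u-\varphi'$ we have $C\omega+dd^cu\ge\omega'+dd^c\varphi'>0$, so $b\ge1$. Hence
\[
\int_X(\omega'+dd^c\varphi')^n\le\int_X(C\omega+dd^cu)^n=C^n\int_X\big(\omega+dd^c(u/C)\big)^n\le C^nv_+(\omega),
\]
and we take the supremum over $\varphi'$. By compactness of $X$, any two Hermitian metrics satisfy $\omega'\le C\omega$ and $\omega\le C\omega'$ for some $C$, which gives the last assertion.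
\end{proof}

Products are handled by one formula. Let $(X',\omega')$ and $(X'',\omega'')$ be compact Hermitian manifolds of dimensions $n'$ and $n''$, and let $\omega'+dd^c\varphi'>0$ and $\omega''+dd^c\varphi''>0$. On $X'\times X''$ the sum $\omega'+\omega''$ of the pull-backs is a Hermitian metric, $\omega'+\omega''+dd^c(\varphi'+\varphi'')>0$, and only one term of the binomial expansion is nonzero:
\begin{equation}\label{eq:product}
\begin{aligned}
&\int_{X'\times X''}\big(\omega'+\omega''+dd^c(\varphi'+\varphi'')\big)^{n'+n''}\\
&\qquad=\binom{n'+n''}{n'}\int_{X'}(\omega'+dd^c\varphi')^{n'}\int_{X''}(\omega''+dd^c\varphi'')^{n''}.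
\end{aligned}
\end{equation}

\begin{proof}[Proof of Theorem~\ref{thm:more}]
By Proposition~\ref{prop:compare} it suffices, in each statement, to treat one Hermitian metric on the manifold in question.

(1) This is Theorem~\ref{thm:main}.

(2) The case $n=4$ is (1). For $n>4$ take $\theta\in\Theta$, $X'=X_\theta$ with the metric $\omega$, and $X''=(\mathbb P^1)^{n-4}$ with a K\"ahler form $\omega''$. With $\varphi''=0$, the right side of \eqref{eq:product} has infimum $0$ as $\varphi'$ varies, so $v_-(\omega+\omega'')=0$. For $n=1$ the sum in \eqref{eq:expand} is empty, so $v_-(\omega)=\int_X\omega>0$. For $n=2$ let $\omega_G$ be a Gauduchon metric, that is, a Hermitian metric with $dd^c\omega_G=0$; it exists by \cite{Gau}. The sum in \eqref{eq:expand} is $2\int_X\varphi\,dd^c\omega_G=0$, so $v_-(\omega_G)=\int_X\omega_G^2>0$.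

(3) In Example~\ref{ex:B} we have $m=2$ and $P^*(0)=+\infty$. By Theorem~\ref{thm:envelope}, for $\theta$ in a dense $G_\delta$ set the corresponding fourfold has $v_+=+\infty$. Fix one such fourfold $(X'',\omega'')$, and let $(X',\omega')$ be the fourfold of Theorem~\ref{thm:main} for some $\theta\in\Theta$. In \eqref{eq:product}, varying $\varphi'$ with $\varphi''=0$ gives $v_-(\omega'+\omega'')=0$, and varying $\varphi''$ with $\varphi'=0$ gives $v_+(\omega'+\omega'')=+\infty$ on the eightfold $X'\times X''$.
\end{proof}

\begin{remark}[Dimension three]\label{rem:three}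
The argument does not decide the case $n=3$. The manifolds $X_\theta$ have dimension $m+2$, so the construction would need $m=1$. Then $P$ is affine, $P_*(0)=P(0)=P^*(0)>0$, and by \eqref{eq:bounds} all admissible potentials give the same volume.
\end{remark}

\begin{thebibliography}{9}

\bibitem{Gau} Gauduchon, 1977.

\bibitem{HCY} \emph{The Hermitian Calabi-Yau Theorem}, \texttt{https://guicerqmath.github.io/\allowbreak assets/\allowbreak files/\allowbreak M2-MasterHermitianCalabiYauTheorem.pdf}.

\bibitem{TW} Tosatti and Weinkove, J. Amer. Math. Soc. \textbf{23} (2010).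

\end{thebibliography}
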